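# Cutting a hypercube along a free direction: $K_2^n$ is $n$-ordered

## 1. Two levels of a cube, and an assignment of demands to levels

Write $Q_d=K_2^d$ for the $d$-dimensional hypercube: its vertices are the binary strings of length $d$, and two strings are adjacent if and only if they differ in exactly one coordinate. An edge has **direction** $j$ if its ends differ in coordinate $j$. Fix a coordinate $j$. Then $Q_d=Q_{d-1}\times\{0,1\}$, where the second factor is coordinate $j$. We write a vertex as $x=(t_x,\lambda_x)$ with $t_x\in V(Q_{d-1})$, call $\lambda_x\in\{0,1\}$ its **level**, and write $x'=(t_x,1-\lambda_x)$ for its neighbor in direction $j$. The pair $\{x,x'\}$ is the **column** of $x$.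

These notes study one construction. We are given a set $T$ of vertices and a list of pairs from $T$ that are to be joined by disjoint paths. We decide, for each pair, in which of the two levels its path will run. Each level is a smaller cube, so each level has a smaller problem of the same kind. A vertex on the wrong level reaches the right one through its column.

**Definition (free, blocked, splitting).** Let $T\subseteq V(Q_d)$. Direction $j$ is *blocked* if two vertices of $T$ differ exactly in coordinate $j$, and *free* otherwise. If $j$ is free, the projections $t_x$ $(x\in T)$ are distinct. A free direction is *splitting* if $T$ meets both levels.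

For example, let $T=\{0000,1100,1000,0100\}$ in $Q_4$. Directions 1 and 2 are blocked (compare $0000$ with $1000$ and with $0100$). Directions 3 and 4 are free, but not splitting. For $T=\{000,100,010,001\}$ in $Q_3$, all three directions are blocked.

**Definition (linkage).** Let $H$ be a graph with vertex set $T\subseteq V(Q_d)$. We call $T$ the set of *terminals* and the edges of $H$ *demands*. An *$H$-linkage* is a family of paths $P_{xy}$, one for each $xy\in E(H)$, such that $P_{xy}$ joins $x$ and $y$, no internal vertex of any path lies in $T$, and two paths share no vertices except common ends.

Thus an isolated vertex of $H$ is simply a vertex to be avoided, and enlarging $T$ by isolated vertices only makes the requirement stronger.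

**Lemma 1 (Lifting Lemma).** Let $j$ be free for $T$ and let $H$ have maximum degree at most $2$. Assign to each $e\in E(H)$ a level $\ell(e)\in\{0,1\}$ so that
$$\text{if } x \text{ has two edges assigned to the same level } \ell,\ \text{ then } \ell=\lambda_x. \tag{1}$$
Let $T^\ell=\{t_x:\ \lambda_x=\ell \text{ or some edge at } x \text{ is assigned to } \ell\}$, and let $H^\ell$ be the graph on $T^\ell$ with edges $t_xt_y$ for those $xy\in E(H)$ with $\ell(xy)=\ell$. If $H^0$ and $H^1$ have linkages in $Q_{d-1}$, then $H$ has a linkage in $Q_d$.

*Proof.* Put the linkage of $H^\ell$ into level $\ell$. For a demand $xy$ assigned to $\ell$ this gives a base path in level $\ell$ from $(t_x,\ell)$ to $(t_y,\ell)$. If $\lambda_x\ne\ell$, extend it by the column edge from $(t_x,\ell)$ to $x$; do the same at $y$. The result is $P_{xy}$, and it joins $x$ and $y$.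

*No internal vertex is a terminal.* An internal vertex of a base path has the form $(t,\ell)$ with $t\notin T^\ell$. If it were a terminal $z$, then $\lambda_z=\ell$ would give $t=t_z\in T^\ell$, a contradiction. The only other internal vertices are the vertices $(t_x,\ell)=x'$ with $\lambda_x\neq\ell$. These are not terminals because $j$ is free.

*Two paths assigned to the same level $\ell$.* Their base paths share only common ends $(t_x,\ell)$, and since projections of distinct terminals are distinct, $x$ is a common end of the two demands. By (1), $\lambda_x=\ell$, so the shared vertex is $x$ itself. The added vertices lie on level $1-\ell$ and are ends of the demands. A common added vertex would be a terminal $x$ with $\lambda_x\ne\ell$ and two edges assigned to $\ell$, which (1) forbids.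

*Two paths assigned to different levels,* $P_e$ to level $\ell$ and $P_f$ to level $1-\ell$. A common vertex on level $\ell$ lies on the base path of $P_e$ and is an added vertex of $P_f$, that is, an end $y$ of $f$ with $\lambda_y=\ell$. Then $t_y\in T^\ell$, so $y$ is not internal to the base path of $P_e$; hence $t_y$ is one of its ends and $y$ is an end of $e$. So $y$ is a common end. Level $1-\ell$ is symmetric. $\square$

Condition (1) is what the column allows: if both edges at $x$ were assigned to the level where $x$ does not live, both paths would have to pass through the single vertex $x'$.

A terminal $x$ with $\lambda_x=1-\ell$ all of whose edges are assigned to $1-\ell$ has $t_x\notin T^\ell$; we say that $x$ is **omitted** from level $\ell$. If $H^\ell$ has no edges, nothing is required at level $\ell$.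

**Example.** In $Q_4$ cut along coordinate 4. Let $x_1=0000$, $x_2=1101$, $x_3=1010$, $x_4=0111$, and let $H$ be the 4-cycle $x_1x_2x_3x_4x_1$. The projections $000,110,101,011$ are distinct. Assign $x_1x_2,x_3x_4$ to level 1 and $x_2x_3,x_4x_1$ to level 0; every $x_i$ has one edge on each level, so (1) holds. In $Q_3$ we link, for level 1, $000\text{-}010\text{-}110$ and $101\text{-}001\text{-}011$; for level 0, $110\text{-}100\text{-}101$ and $011\text{-}001\text{-}000$. Lifting gives the cycle
$$0000\text{-}0001\text{-}0101\text{-}1101\text{-}1100\text{-}1000\text{-}1010\text{-}1011\text{-}0011\text{-}0111\text{-}0110\text{-}0010\text{-}0000,$$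
with 12 distinct vertices, which meets $x_1,x_2,x_3,x_4$ in this order.

## 2. Cycles through vertices in a prescribed order

The construction serves the following question.

**Definition ($k$-ordered).** A graph $G$ is *$k$-ordered* if for every sequence $x_1,\dots,x_k$ of $k$ distinct vertices of $G$ there is a cycle in $G$ containing all the $x_i$ in the given cyclic order $x_1,x_2,\dots,x_k$.

"Linkedness, Orderedness and Connectivity in Graphs" is the source of this conjecture: *the $n$-dimensional hypercube $K_2^n$ is $n$-ordered for $n\ge3$.* We shall prove it, in the following stronger form with forbidden vertices.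

**Theorem A.** Let $n\ge 3$, $k\ge 3$, $f\ge 0$, $k+f\le n$. For every $F\subset V(Q_n)$ with $|F|=f$ and every sequence $x_1,\dots,x_k$ of distinct vertices outside $F$, the graph $Q_n-F$ contains a cycle through $x_1,\dots,x_k$ in this cyclic order.

With $f=0$ and $k=n$ this is the conjecture.

**Theorem B.** For $n\ge3$, $3\le k\le n+2$ and $k+f=n+2$, the conclusion of Theorem A fails for some choice of $F$ and $x_1,\dots,x_k$. In particular $Q_n$ is not $(n+2)$-ordered.

If $m\le |V(G)|$ and $G$ is $m$-ordered, then $G$ is $(m-1)$-ordered: append any further vertex to the sequence and take the cycle. So, among $m\le 2^n$, the largest $m$ for which $Q_n$ is $m$-ordered is $n$ or $n+1$. For $n=3$ it is $3$, as we check next. For $n\ge4$ these notes do not decide between $n$ and $n+1$.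

The translation into linkages is immediate. Let $T=\{x_1,\dots,x_k\}\cup F$ and let $H$ be the cycle $x_1x_2\cdots x_kx_1$ together with the elements of $F$ as isolated vertices. The paths of an $H$-linkage, put end to end, form a cycle in $Q_n-F$ through $x_1,\dots,x_k$ in this order.

## 3. Orders in $Q_3$, and why $n+2$ vertices are too many

**$Q_3$ is 3-ordered.** The cycle
$$000\text{-}001\text{-}011\text{-}010\text{-}110\text{-}111\text{-}101\text{-}100\text{-}000$$
contains all eight vertices. For three vertices the cyclic order is automatic, since a cycle may be traversed in either direction.

**$Q_3$ is not 4-ordered.** Take the order $000,110,100,010$. A cycle in this order would contain disjoint paths $P$ from $000$ to $110$ and $R$ from $100$ to $010$. The four vertices are the whole face with last coordinate $0$, so neither path has an internal vertex in that face. Hence $P$ begins $000\text{-}001$, ends $111\text{-}110$, and runs from $001$ to $111$ inside the 4-cycle $001,101,111,011$. Likewise $R$ runs from $101$ to $011$ inside this 4-cycle. But a path from $001$ to $111$ in it passes through $101$ or $011$, which lie on $R$, a contradiction.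

So two diagonals of a face of $Q_3$ cannot be linked. This one obstruction will follow us through the low-dimensional cases.

**Proof of Theorem B.** The aim is to leave $v=x_1$ only one usable neighbor, although the cycle needs two. Let $f=n+2-k$ and let $v$ be any vertex. There are $2^n-n-1\ge4$ vertices outside $N(v)\cup\{v\}$; let $x_2$ and $x_k$ be two distinct ones. Choose $n-1$ of the $n$ neighbors of $v$. Let $k-3$ of them be $x_3,\dots,x_{k-1}$ and let the remaining $(n-1)-(k-3)=n+2-k$ form $F$.

Suppose a cycle $C$ in $Q_n-F$ passes through $x_1,\dots,x_k$ in order. The vertex following $v$ on $C$ towards $x_2$ is a neighbor of $v$ not in $F$. It is not $x_2$ or $x_k$, which are not neighbors of $v$. It is none of $x_3,\dots,x_{k-1}$, which do not lie on the segment of $C$ from $x_1$ to $x_2$. So it is the one neighbor of $v$ that was not chosen. The same argument applies to the vertex preceding $v$ on the segment from $x_k$ to $x_1$. But the two neighbors of $v$ on $C$ are distinct, a contradiction. The case $k=n+2$, $f=0$ says that $Q_n$ is not $(n+2)$-ordered. $\square$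

## 4. Alternating the demands between the two levels

The sensible first attempt at Theorem A is induction on the statement itself: cut $Q_n$ into two copies of $Q_{n-1}$ and use that $Q_{n-1}$ is $(n-1)$-ordered. It stops when all $n$ terminals fall into one level. For instance, let $n=4$ and take the order $0000,1100,1000,0100$. The free directions are 3 and 4, and for each of them all four terminals lie in one copy of $Q_3$, in an order that $Q_3$ does not realize. Both copies must share the work, and being ordered does not say how.

Lemma 1 suggests how to share it. Assign the demands $x_1x_2,x_2x_3,\dots,x_kx_1$ *alternately* to the two levels. If $k$ is even, each $x_i$ has one demand on each level, so (1) holds, and on each level the demands form a matching. So the statement to prove by induction is about matchings, not about cycles. Each level is a $Q_{n-1}$ and may contain all $n=(n-1)+1$ terminals, which fixes the right number.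

**Proposition L(d)** ($d\ge4$). If $T\subseteq V(Q_d)$, $|T|\le d+1$ and $H$ is a matching on $T$ (possibly with isolated vertices), then $H$ has a linkage.

Four points need care.

1. If $k$ is odd, the levels cannot alternate all the way round. But (1) tolerates one exception, at a vertex on its own level, and then one level carries a path with two edges plus a matching (Proposition M in Section 9).
2. For $|T|=d+1$ there may be no free direction at all, as in $\{000,100,010,001\}$.
3. To use $L(d-1)$ on both levels, each level must have at most $d$ terminals, so each must omit one of the $d+1$. This is delicate when all of $T$ lies in one level.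
4. $L(3)$ is false: take the diagonals of a face. So the induction starts at $d=4$, and the case $n=k=4$ of Theorem A needs its own argument.

## 5. Counting blocked directions

The next lemma gives a free direction when $|T|\le d$, and a rigid structure when there is none.

**Lemma 2.** Let $T\subseteq V(Q_d)$ and let $\Phi$ be a spanning forest of the induced graph $Q_d[T]$, with one spanning tree for each component. Every blocked direction is the direction of an edge of $\Phi$. Hence at most $|T|-1$ directions are blocked, and:

(a) if $|T|\le d$, a free direction exists;

(b) if $|T|\le d+1$ and all directions are blocked, then $|T|=d+1$ and $\Phi$ is a tree whose $d$ edges have distinct directions. If $y$ is a leaf of $\Phi$ with $\Phi$-neighbor $s$, and $j$ is the direction of $ys$, then one level of direction $j$ meets $T$ only in $y$, the other contains $T\setminus\{y\}$, and $y'=s$.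

*Proof.* If $u,w\in T$ differ exactly in coordinate $j$, they are adjacent, so $\Phi$ contains a path from $u$ to $w$. This path changes coordinate $j$ an odd number of times, so it has an edge of direction $j$. Since $\Phi$ has at most $|T|-1$ edges, at most $|T|-1$ directions are blocked, and (a) follows. In (b), $\Phi$ has at least $d$ edges and at most $|T|-1\le d$. So $|T|=d+1$, $\Phi$ has exactly $d=|T|-1$ edges and is a tree, and the $d$ edges realize the $d$ directions once each. All edges except $ys$ leave coordinate $j$ unchanged, and $\Phi-y$ is connected, so $T\setminus\{y\}$ lies in one level; $y$ lies in the other, and $y'=s$. $\square$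

In situation (b) we always name the levels so that $y$ is at level 1 and $T\setminus\{y\}$ at level 0. Level 1 then has only one terminal, and the next lemma uses this room.

**Lemma 3.** Let $d\ge 3$, and suppose that $y$ is the only vertex of $T$ at level 1 for some direction.

(a) For every $x\in T\setminus\{y\}$ there is an $x$–$y$ path whose vertices other than $x$ all lie in level 1, and which meets $T$ only in $x$ and $y$.

(b) For distinct $a,b\in T\setminus\{y\}$ there are two paths as in (a), from $a$ to $y$ and from $b$ to $y$, sharing only $y$.

*Proof.* (a) If $x'=y$, use the edge $xy$. Otherwise $x'\notin T$; use $xx'$ and an $x'$–$y$ path in level 1, which is connected. (b) Note that $a'\ne b'$. If $y\notin\{a',b'\}$, level 1 is a $Q_{d-1}$ with $d-1\ge2$, hence 2-connected (see Lemma 4 below, whose proof is independent). So there are a $y$–$a'$ and a $y$–$b'$ path in level 1 sharing only $y$; add the edges $a'a$ and $b'b$. If, say, $a'=y$, use the edge $ya$, and a $y$–$b'$ path in level 1 followed by $b'b$. $\square$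

## 6. Small sets that disconnect a cube

We recall three textbook facts. A graph is $m$-connected if it has more than $m$ vertices and no set of fewer than $m$ vertices disconnects it; deleting $s<m$ vertices from it leaves an $(m-s)$-connected graph. The fan lemma: in a 2-connected graph, for distinct $v,a,b$ there are a $v$–$a$ path and a $v$–$b$ path sharing only $v$. Dirac's theorem: in an $m$-connected graph with $m\ge2$, any $m$ vertices lie on a common cycle.

When a single demand must avoid many terminals, we need to know exactly when it cannot.

**Lemma 4.** Let $D\ge 2$, $|F|\le D$, and suppose $Q_D-F$ is disconnected. Then $|F|=D$, and $Q_D-F$ has exactly two components, one of which is a single vertex $v$, so that $N(v)=F$. Consequently $Q_D$ is $D$-connected; and if $|F|\le D$, $a,b\notin F$ are distinct, and there is no $a$–$b$ path avoiding $F$, then $F=N(a)$ or $F=N(b)$.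

*Proof.* Induction on $D$. In the 4-cycle $Q_2$, deleting at most two vertices disconnects only if two opposite vertices are deleted, and then two single vertices remain. Let $D\ge3$.

If $F$ lies in one level of some direction, the other level is connected and every remaining vertex is in it or has a neighbor in it. So $Q_D-F$ is connected. Otherwise choose any direction, let $Q^0,Q^1$ be its levels and $F_0,F_1$ the parts of $F$ in them. Both parts are nonempty, so each has at most $D-1$ elements.

If both $Q^\ell-F_\ell$ are connected, there are $2^{D-1}\ge D+1$ edges between the levels, and each element of $F$ meets one of them. Hence some such edge avoids $F$, and $Q_D-F$ is connected.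

Otherwise say $Q^0-F_0$ is disconnected. By induction $|F_0|=D-1$ and $Q^0-F_0$ has two components, one of them a single vertex. Hence $|F_1|=1$ and $|F|=D$. Since $1<D-1$, induction shows that $Q^1-F_1$ is connected. A component $K$ of $Q^0-F_0$ is joined to $Q^1-F_1$ unless its whole copy in $Q^1$ lies in $F_1$, that is, unless $|K|=1$ and $F_1$ is its copy. At most one of the two components can fail in this way. So if $Q_D-F$ is disconnected, it has exactly two components, one of them a single vertex $v$. All $D$ neighbors of $v$ lie in $F$ and $|F|=D$, so $N(v)=F$.

The consequences: no set of fewer than $D$ vertices disconnects. If $a$ and $b$ are separated by $F$, they lie in different components, so the single vertex $v$ is $a$ or $b$. $\square$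

The *parity* of a vertex is the parity of its number of ones. All elements of $N(v)$ have the same parity, opposite to that of $v$. Comparing parities will repeatedly show that a set is not a neighborhood.

## 7. Linking inside $Q_3$

The two levels of $Q_4$ are copies of $Q_3$, so the base cases need the following.

**Lemma 5.** In $Q_3$:

(i) If $a,b,c,d$ are distinct, there are disjoint $a$–$b$ and $c$–$d$ paths unless $\{a,b\},\{c,d\}$ are the two diagonals of a face.

(ii) If $|X|\le3$ and $a,b\notin X$ are distinct, there is an $a$–$b$ path avoiding $X$ unless $X\in\{N(a),N(b)\}$; in particular it exists if $|X|\le2$.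

(iii) For distinct $a,v,b,u$ there are $v$–$a$ and $v$–$b$ paths sharing only $v$ and avoiding $u$.

*Proof.* (ii) is Lemma 4 with $D=3$. (iii) is the fan lemma in $Q_3-u$, which is 2-connected.

(i) If one pair is adjacent, use its edge; removing its two ends leaves $Q_3$ connected, so the other pair can be linked. Now let both distances be at least 2.

Suppose one pair is antipodal, say $a=000$, $b=111$. The other six vertices form the 6-cycle $100,110,010,011,001,101$, and $c,d$ are not adjacent. So $c,d$ have the same number of ones or are antipodal. Up to permuting coordinates and complementing all of them (which exchanges $a$ and $b$), $\{c,d\}$ is $\{100,010\}$ or $\{100,011\}$. Use $000\text{-}001\text{-}101\text{-}111$ together with $100\text{-}110\text{-}010$ in the first case and $100\text{-}110\text{-}010\text{-}011$ in the second.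

Suppose both distances are 2. Up to symmetry $a=000$, $b=011$. If $c,d$ both have first coordinate 1, use $a\text{-}001\text{-}b$ and a path in the face with first coordinate 1. If exactly one has first coordinate 0, then by exchanging the last two coordinates we may take it to be $c=001$. Then $d$, having first coordinate 1 and distance 2 from $001$, is $100$ or $111$. Use $a\text{-}010\text{-}b$ and $c\text{-}101\text{-}d$. If neither has first coordinate 1, then $\{c,d\}=\{001,010\}$ and the pairs are the diagonals of a face. $\square$

Note also that two vertices of $Q_3$ at distance 2 lie in exactly one common face. So a diagonal determines the other diagonal of its face.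

## 8. Matchings on $d+1$ terminals

We prove Proposition L(d). Adding isolated vertices, we may assume $|T|=d+1$. There are always three cases: a free splitting direction, a free direction with $T$ in one level, and no free direction. In a matching every degree is at most 1, so (1) holds for every assignment.

### The base case $d=4$

Here $|T|=5$. If $H$ has at most one edge, the other three or more vertices to avoid present no difficulty: $H$ with one edge requires a path avoiding three vertices, and $Q_4$ is 4-connected. So let the edges be $ab,cd$ and let $w$ be the isolated vertex.

**Case 1: a free splitting direction exists.** We send the two demands to different levels, so that each level is a one-path problem in $Q_3$. Assign $ab\to\alpha$ and $cd\to1-\alpha$. At level $\alpha$ the terminals to avoid are those among $c,d,w$ of level $\alpha$; at level $1-\alpha$, those among $a,b,w$ of level $1-\alpha$. By Lemma 5(ii) and Lemma 1 this works unless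
$$c,d,w \text{ all have level } \alpha,\quad\text{or}\quad a,b,w \text{ all have level } 1-\alpha. \tag{2}$$
Suppose both $\alpha=0$ and $\alpha=1$ fail. If $\alpha=0$ fails because $c,d,w$ are at level 0, then $w$ is not at level 1, so (2) for $\alpha=1$ says that $a,b,w$ are at level 0, and all of $T$ is at level 0. If $\alpha=0$ fails because $a,b,w$ are at level 1, then (2) for $\alpha=1$ says that $c,d,w$ are at level 1, and all of $T$ is at level 1. Both contradict splitting.

**Case 2: a free direction with $T$ in one level, say level 0.** We again use one level per demand; now all avoidance happens at level 0. Identify $T$ with its projection to $Q_3$. Assign $ab\to0$, $cd\to1$. Level 1 has only the terminals $c,d$. Level 0 needs an $a$–$b$ path avoiding $\{c,d,w\}$, so by Lemma 5(ii) we succeed unless, by the symmetry between $a$ and $b$, $\{c,d,w\}=N(a)$. In that case assign $cd\to0$, $ab\to1$. This could fail only if $\{a,b,w\}$ is $N(c)$ or $N(d)$. But $c,d,w\in N(a)$ have equal parity, so $w$ is in neither.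

**Case 3: all directions are blocked.** We use the lone vertex of Lemma 2(b). Let $y$ be a leaf of $\Phi$, at level 1, with $T\setminus\{y\}$ at level 0. The four vertices of $T\setminus\{y\}$ are joined by the tree $\Phi-y$, whose three edges have three distinct directions, all different from $j$. So their projections to $Q_3$ do not lie in one face. If $y=w$, link $ab$ and $cd$ in level 0 by Lemma 5(i). Otherwise say $y=a$, by symmetry. Link $cd$ in level 0 avoiding $b,w$ by Lemma 5(ii), and link $ab$ by Lemma 3(a); that path meets level 0 only in $b$. This proves L(4).

### The induction step, $d\ge5$

Assume $L(d-1)$, which handles matchings on at most $d$ vertices of $Q_{d-1}$.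

**Case 1: a free splitting direction exists.** We make each level omit one terminal. Pick $x\in T$ at level 0 and $y\in T$ at level 1 with $xy\notin E(H)$. This is possible: if $xy\in E(H)$, take a third vertex $z\in T$ and replace by it whichever of $x,y$ has the level of $z$. The new pair is not a demand, since the remaining vertex is matched to the discarded one. Assign the edge at $x$ (if any) to 0, the edge at $y$ (if any) to 1, and all other edges arbitrarily; the first two edges are different because $xy\notin E(H)$. Now $x$ is omitted from level 1 and $y$ from level 0. So $|T^\ell|\le d$ for both $\ell$, and $L(d-1)$ and Lemma 1 give the linkage.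

**Case 2: a free direction with $T$ in level 0.** Level 0 contains all $d+1$ terminals, so $L(d-1)$ may be used only at level 1; we put at most one demand on level 0. If $H$ has an isolated vertex, assign all edges to 1. Then $|T^1|\le d$ and level 0 has no demand, so $L(d-1)$ suffices. Otherwise $H$ is perfect, with $(d+1)/2\ge3$ edges. For an edge $ab$, assign $ab\to0$ and the others to 1. Then $|T^1|=d-1$ and $L(d-1)$ applies at level 1. Level 0 needs an $a$–$b$ path in $Q_{d-1}$ avoiding the other $d-1$ terminals (we identify $T$ with its projection). By Lemma 4 it exists unless $T\setminus\{a,b\}$ is $N(a)$ or $N(b)$, say $N(a)$. In that case use another edge $ce$ in the role of $ab$. Here $c,e\in N(a)$. The set $T\setminus\{c,e\}$ contains $N(a)\setminus\{c,e\}$, which is nonempty because $d-1\ge4$, and whose elements have the parity of $c$ and $e$. So $T\setminus\{c,e\}$ is neither $N(c)$ nor $N(e)$, and the choice $ce\to0$ works.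

**Case 3: all directions are blocked.** We use $L(d-1)$ in level 0 and the room in level 1. Let $y$ be a leaf as in Lemma 2(b). Link the edges of $H$ not containing $y$ in level 0 by $L(d-1)$, with the $d$ vertices of $T\setminus\{y\}$ as terminals. If $yx\in E(H)$, link it by Lemma 3(a); this path meets level 0 only in $x$, which is isolated in the level-0 problem. $\square$

For later reference: if $2m\le d+1$, Proposition L(d) joins any $m$ disjoint pairs of vertices by disjoint paths. In other words $Q_d$ is $\lfloor(d+1)/2\rfloor$-linked for $d\ge4$.

## 9. A two-edge path together with a matching

For odd cycles one level will carry the following pattern.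

**Proposition M(d)** ($d\ge4$). Let $T\subseteq V(Q_d)$, $|T|\le d+1$, and let $H$ on $T$ consist of a path $a\,v\,b$ (edges $av,vb$), a matching disjoint from $\{a,v,b\}$, and isolated vertices. Then $H$ has a linkage in $Q_d$.

We may assume $|T|=d+1$. Only $v$ has degree 2, so (1) is a condition on $v$ alone. For $d\ge5$ no induction on M is needed: splitting the path $a\,v\,b$ between the two levels reduces M(d) to $L(d-1)$.

### Dimension $d\ge5$

**Case 1a: a free splitting direction, and both levels contain vertices of $T\setminus\{v\}$.** We split the path at $v$ and let each level omit one terminal other than $v$. The edges of $H-v$ form a matching and $|T\setminus\{v\}|=d\ge3$. So, exactly as in the induction step of Section 8, there are $x\ne v$ at level 0 and $y\ne v$ at level 1 with $xy\notin E(H)$. Each of $x,y$ has at most one edge, and these edges are different. Assign the edge at $x$ to 0 and the edge at $y$ to 1. Assign $av$ and $vb$ to different levels; this is consistent with the previous choices, because if both $av$ and $vb$ have already been assigned, they are the edge at $x$ and the edge at $y$, on different levels. Assign the rest arbitrarily. Then (1) holds, $H^0$ and $H^1$ are matchings, $x$ is omitted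 from level 1 and $y$ from level 0. So $|T^\ell|\le d$ and $L(d-1)$ applies on both levels.

**Case 1b: a free splitting direction, and one level, say 1, meets $T$ only in $v$.** This is what remains of the splitting case; here the level of $v$ can carry the whole path. Assign $av,vb\to1$ and all other edges to 0. Then (1) holds as $\lambda_v=1$. We have $T^1=\{t_a,t_v,t_b\}$, and the fan lemma in $Q_{d-1}$ links $H^1$. At level 0 the vertex $v$ is omitted, so $|T^0|=d$, and $H^0$ is a matching; use $L(d-1)$.

**Case 2: a free direction with $T$ in level 0.** We put one edge of the path on level 0 and everything else on level 1, and show that one of the two choices works. Identify $T$ with its projection. For $c\in\{a,b\}$ assign $vc\to0$ and all other edges to 1. Then (1) holds, $c$ is omitted from level 1, $|T^1|\le d$, and $H^1$ is a matching, linked by $L(d-1)$. Level 0 needs a $v$–$c$ path in $Q_{d-1}$ avoiding the $d-1$ vertices of $T\setminus\{v,c\}$. Suppose $c=a$ fails. By Lemma 4 there are two possibilities.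

If $T\setminus\{v,a\}=N(v)$, then $b\in N(v)$, and $c=b$ works using the edge $vb$.

If $T\setminus\{v,a\}=N(a)$, then $v\notin N(a)$, so $a\notin N(v)$. As $a\in T\setminus\{v,b\}$, we get $T\setminus\{v,b\}\ne N(v)$. Also $b\in N(a)$, and $T\setminus\{v,b\}$ contains the nonempty set $N(a)\setminus\{b\}$, whose elements have the parity of $b$. So $T\setminus\{v,b\}\ne N(b)$. By Lemma 4, $c=b$ works.

**Case 3: all directions are blocked.** We again cut at a leaf of $\Phi$, but the leaf must be chosen so that $v$ is not hindered. Claim: some leaf $y$ of $\Phi$ lies in $\{a,v,b\}$ or has $\Phi$-neighbor $s\ne v$. Otherwise $v$ is not a leaf and all leaves are adjacent to $v$. For any $u\ne v$, the path of $\Phi$ from $v$ to $u$ extends to a path ending in a leaf; that leaf is adjacent to $v$, so the path has one edge and $u$ is that leaf. So every vertex other than $v$ is a leaf, in particular $a$ is, a contradiction. Take such a $y$, at level 1, with the $d$ vertices of $T\setminus\{y\}$ at level 0.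

*If $y=v$:* link the matching edges in level 0 by $L(d-1)$ with terminal set $T\setminus\{v\}$, and link $va,vb$ by Lemma 3(b).

*If $y\in\{a,b\}$, say $y=a$:* the edge $vb$ and the matching edges form a matching on $T\setminus\{a\}$; link it in level 0 by $L(d-1)$. Link $av$ by Lemma 3(a); this path meets level 0 only in $v$.

*If $y\notin\{a,v,b\}$:* then $s\ne v$, and exchanging $a$ and $b$ if necessary we may assume $s\ne b$. Since $y'=s$, we have $v'\ne y$ and $b'\neq y$. In level 0 link $av$ and all matching edges not containing $y$, with the $d$ terminals $T\setminus\{y\}$, by $L(d-1)$. The demand $vb$ goes through level 1. If $y$ is in a matching edge $yx$ with $x=s$, use the edge $xy$ for it. If $yx\in E(H)$ with $x\ne s$, then $x'\ne y$, and $x'$ differs from $v',b'$ because $x\notin\{v,b\}$. In level 1 link $v'b'$ and, in this last situation, also $yx'$; the terminals are $y,v',b'$ and possibly $x'$, at most $4\le d$ of them, so $L(d-1)$ applies. Adding $vv'$, $b'b$ and, if needed, $xx'$ gives paths for $vb$ and $yx$. They meet level 0 only in $v$, $b$ and $x$; of these, $b$ and $x$ are isolated in the level-0 problem, while $v$ is a common end of $av$ and $vb$. The vertices $v',b',x'$ are not in $T$, since $y$ is the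 only terminal at level 1. So this is a linkage.

### Dimension $d=4$

If $H$ has no matching edge, delete the two isolated vertices; $Q_4$ minus two vertices is 2-connected, and the fan lemma gives the linkage. So let $T=\{a,v,b,x,y\}$ with matching edge $xy$.

**Case 1: a free splitting direction exists.** Here each level is a $Q_3$ and we choose the assignment so that Lemma 5 applies on both. Name the levels so that $\lambda_v=0$.

*If at most one of $x,y$ is at level 0,* assign $av,vb\to0$ and $xy\to1$; (1) holds as $\lambda_v=0$. At level 0 we need a fan from $t_v$ to $t_a,t_b$ avoiding at most one further terminal: Lemma 5(iii). At level 1, $v$ is omitted, so the path from $t_x$ to $t_y$ has to avoid at most $t_a,t_b$: Lemma 5(ii).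

*Otherwise $x,y$ are at level 0.* Since the direction is splitting, $a$ or $b$ is at level 1; by symmetry let it be $a$.

Suppose first that $\{t_v,t_b\},\{t_x,t_y\}$ are not the diagonals of a face. Assign $vb,xy\to0$ and $av\to1$. Then $a$ is omitted from level 0, $T^0=\{t_v,t_b,t_x,t_y\}$, and Lemma 5(i) applies. From level 1, $x$ and $y$ are omitted, so the $t_a$–$t_v$ path has to avoid at most $t_b$: Lemma 5(ii).

Suppose now that they are the diagonals of a face. Then $\{t_v,t_a\},\{t_x,t_y\}$ are not, since $t_a\ne t_b$ and $\{t_x,t_y\}$ determines the other diagonal. If $\lambda_b=0$, assign $vb\to0$ and $av,xy\to1$. Then $T^0=\{t_v,t_b,t_x,t_y\}$ with the single edge $t_vt_b$, and Lemma 5(ii) applies; $b$ is omitted from level 1, $T^1=\{t_a,t_v,t_x,t_y\}$, and Lemma 5(i) applies. If $\lambda_b=1$, assign $va,xy\to0$ and $vb\to1$. Then $b$ is omitted from level 0, $T^0=\{t_v,t_a,t_x,t_y\}$, and Lemma 5(i) applies; $T^1=\{t_v,t_b,t_a\}$ with the edge $t_vt_b$, and Lemma 5(ii) applies. In all these assignments $av$ and $vb$ have different levels, so (1) holds.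

**Case 2: a free direction with $T$ in one level.** We try the two assignments that split the path, and list what remains. Take the direction to be coordinate 4, with value 0 on $T$, and identify $T$ with its projection to $Q_3$.

Assignment A: $av\to0$; $vb,xy\to1$. Level 0 needs an $a$–$v$ path avoiding $\{b,x,y\}$, and $a$ is omitted from level 1. By Lemma 5, A fails only if $\{b,x,y\}\in\{N(a),N(v)\}$ or $\{v,b\},\{x,y\}$ are the diagonals of a face.

Assignment B: $vb\to0$; $av,xy\to1$. It fails only if $\{a,x,y\}\in\{N(b),N(v)\}$ or $\{v,a\},\{x,y\}$ are the diagonals of a face.

Suppose both fail. They cannot both fail through diagonals, since $\{x,y\}$ determines the other diagonal and $a\ne b$. So by the symmetry $a\leftrightarrow b$ we may assume $\{b,x,y\}=N(a)$ or $N(v)$. Then $x$ and $b$ have equal parity, so $\{a,x,y\}\ne N(b)$. Also $\{a,x,y\}\ne N(v)$: if $\{b,x,y\}=N(v)$ this is clear because $a\ne b$; if $\{b,x,y\}=N(a)$, then $a$ and $x$ have different parity, while $N(v)$ has constant parity. Hence $\{v,a\},\{x,y\}$ are the diagonals of a face. Up to symmetry the vertex whose neighborhood is $\{b,x,y\}$ is $0000$, with $b=0010$, $x=1000$, $y=0100$ as strings in $Q_4$, and the other of $a,v$ is opposite to it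 in the face containing $x,y$. We link the two configurations by hand.

If $v=0000$, $a=1100$:

- $vb$: $0000\text{-}0010$;
- $va$: $0000\text{-}0001\text{-}1001\text{-}1101\text{-}1100$;
- $xy$: $1000\text{-}1010\text{-}1110\text{-}0110\text{-}0100$.

If $a=0000$, $v=1100$:

- $vb$: $1100\text{-}1110\text{-}0110\text{-}0010$;
- $va$: $1100\text{-}1101\text{-}1001\text{-}0001\text{-}0000$;
- $xy$: $1000\text{-}1010\text{-}1011\text{-}0011\text{-}0111\text{-}0101\text{-}0100$.

In each list the internal vertices are pairwise distinct and none of them is a terminal.

**Case 3: all directions are blocked.** We use a leaf $z$ as in Lemma 2(b), at level 1. As in Case 3 for L(4), the four vertices of $T\setminus\{z\}$ at level 0 do not project into a face.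

*If $z=v$:* link $xy$ in level 0 avoiding $a,b$ by Lemma 5(ii), and $va,vb$ by Lemma 3(b).

*If $z=a$ (or symmetrically $b$):* link $vb$ and $xy$ in level 0 by Lemma 5(i), and $av$ by Lemma 3(a).

*If $z=x$ (or symmetrically $y$):* link $av,vb$ in level 0 avoiding $y$ by Lemma 5(iii), and $xy$ by Lemma 3(a). $\square$

## 10. From linkages to ordered cycles

We now prove Theorem A, except for the case $n=k=4$, which is Section 11. Let $T=\{x_1,\dots,x_k\}\cup F$, so $|T|\le n$, and let $H$ on $T$ be the cycle $x_1x_2\cdots x_kx_1$ with the elements of $F$ isolated. By Section 2 an $H$-linkage suffices.

**The case $k=3$** disposes of $n=3$. By Lemma 4, $Q_n-F$ is $(n-f)$-connected and $n-f\ge3$. By Dirac's theorem some cycle of $Q_n-F$ contains $x_1,x_2,x_3$, and for three vertices the cyclic order is automatic up to reversal.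

Now let $k\ge4$, so $n\ge4$. By Lemma 2(a) there is a free direction for $T$; fix it. Indices are modulo $k$.

**The case $k$ even, $n\ge5$:** here alternation works as it stands. Assign $x_ix_{i+1}$ to level $i\bmod2$. Since $k$ is even, the two edges at each $x_i$ have different levels, so (1) holds. $H^0$ and $H^1$ are matchings on at most $n=(n-1)+1$ vertices of $Q_{n-1}$. Since $n-1\ge4$, $L(n-1)$ applies to both, and Lemma 1 gives the linkage.

**The case $k$ odd, $k\ge5$** (so $n\ge5$): we place the unavoidable repetition at $x_1$, on the level where $x_1$ lives. Name the levels so that $\lambda_{x_1}=0$. Assign $x_kx_1\to0$, and for $1\le i\le k-1$ assign $x_ix_{i+1}$ to 0 if $i$ is odd and to 1 if $i$ is even. At $x_k$ the edges $x_{k-1}x_k$ and $x_kx_1$ have levels 1 and 0. Only at $x_1$ do both edges have the same level, namely $0=\lambda_{x_1}$, so (1) holds. $H^1$ is a matching. $H^0$ consists of the path $t_{x_k}t_{x_1}t_{x_2}$, the projections of the disjoint edges $x_3x_4,\dots,x_{k-2}x_{k-1}$, and isolated vertices. Both live on at most $n$ vertices of $Q_{n-1}$, with $n-1\ge4$. So $L(n-1)$ links $H^1$, $M(n-1)$ links $H^0$, and Lemma 1 finishes this case.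

The only remaining case is $k$ even and $n=4$, that is, $n=k=4$ and $f=0$.

## 11. Four vertices in $Q_4=C_4\times C_4$

Write $t_i=t_{x_i}\in V(Q_3)$ for the free direction fixed above.

**Step 1: reduce to four terminals over one face.** We first try alternation, with Lemma 5(i) in place of Proposition L. Assign $x_1x_2,x_3x_4\to0$ and $x_2x_3,x_4x_1\to1$; (1) holds. By Lemma 1 we are done unless one of the matchings $\{t_1t_2,t_3t_4\}$, $\{t_2t_3,t_4t_1\}$ consists of the two diagonals of a face. After a cyclic renumbering let it be the first. Then $t_1,t_3,t_2,t_4$ is the cyclic order around a face.

**Step 2: coordinates.** We make use of the second direction in which nothing varies. The coordinate constant on the face is constant on $T$; say it equals 0. So $Q_4$ is the Cartesian product of the 4-cycle $t_1t_3t_2t_4$ (the two coordinates varying along the face) and a 4-cycle of *corners* $0,1,2,3$, in this cyclic order, formed by the other two coordinates. Here corners $0,1$ are the two levels with constant coordinate equal to 0. Thus $x_i=(t_i,c_i)$ with $c_i\in\{0,1\}$. By the reflection $0\leftrightarrow1$, $3\leftrightarrow2$ of the corner cycle we may assume $c_1=0$. In this section the column of $x_i$ means all four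 vertices $(t_i,\cdot)$.

**Step 3: the horizontal pieces.** Each demand gets a piece at one fixed corner, and the two diagonal demands go at different corners:

- $x_1x_2$: $(t_1,3)\text{-}(t_3,3)\text{-}(t_2,3)$;
- $x_3x_4$: $(t_3,2)\text{-}(t_1,2)\text{-}(t_4,2)$;
- $x_2x_3$: $(t_2,0)\text{-}(t_3,0)$;
- $x_4x_1$: $(t_4,0)\text{-}(t_1,0)$.

**Step 4: the columns.** We attach each terminal to the ends of its two pieces, by paths inside its column starting at $x_i$ and sharing only $x_i$. We list corners only.

- $x_1$ must reach $0$ and $3$: trivially, and by $0\text{-}3$.
- $x_2$ must reach $0$ and $3$: if $c_2=0$, trivially and by $0\text{-}3$; if $c_2=1$, by $1\text{-}0$ and $1\text{-}2\text{-}3$.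
- $x_3$ and $x_4$ must each reach $0$ and $2$: if the terminal is at corner $0$, trivially and by $0\text{-}1\text{-}2$; if it is at corner $1$, by $1\text{-}0$ and $1\text{-}2$.

**Step 5: disjointness.** The horizontal pieces are pairwise disjoint: those for $x_1x_2$ and $x_3x_4$ are at corners 3 and 2, and the two at corner 0 use different columns. A piece passes through the column of a terminal that is not an end of its demand only at $(t_3,3)$ and $(t_1,2)$. The column paths of $x_3$ use only corners $0,1,2$, so they avoid $(t_3,3)$; those of $x_1$ use only corners $0,3$, so they avoid $(t_1,2)$. All other meetings of pieces with columns are the intended attachments. So the pieces and column paths form a cycle through $x_1,x_2,x_3,x_4$ in this order, which completes the proof of Theorem A. In particular $K_2^n$ is $n$-ordered for every $n\ge3$. $\square$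

**Example.** The order $0000,1100,1000,0100$ from Section 4 has $c_i=0$ for all $i$. Cut along coordinate 4, with coordinate 3 as the constant one, and write coordinates 3 and 4 together: corners $0,1,2,3$ are $00,01,11,10$. With $t_1=00$, $t_2=11$, $t_3=10$, $t_4=01$ in coordinates 1 and 2, the construction gives
$$0000\text{-}0010\text{-}1010\text{-}1110\text{-}1100\text{-}1000\text{-}1001\text{-}1011\text{-}0011\text{-}0111\text{-}0101\text{-}0100\text{-}0000,$$
a cycle with 12 distinct vertices that meets $0000,1100,1000,0100$ in this order.
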